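
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{Gaussian matrix averages of KdV $\tau$-functions}


\begin{abstract}
A KdV $\tau$-function defines, through Miwa's coordinates, an invariant function
$\tau(X)$ on hermitian matrices of every size. It was conjectured in \cite{K} that its
average over the Gaussian measure with density proportional to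
$\exp(-\operatorname{tr}(X^2A)/2)$ is again a KdV $\tau$-function, in the Miwa coordinates of
$A^{-1}$. We show that this is false: it fails for
$\tau(X)=1-b+b\det\frac{1+kX}{1-kX}$ whenever $b,k\neq0$. The reason is that Gaussian
averaging sends each Schur $Q$-function to a multiple of a single Schur $Q$-function, and
thereby turns this soliton into a linear superposition of solitons without interaction terms.
What survives is the BKP hierarchy: the average of a BKP $\tau$-function, in particular of a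
KdV $\tau$-function, is always a BKP $\tau$-function. We give a necessary and sufficient
condition, on $2\times2$ matrices, for the average to be KdV, and we determine all
exponentials of linear functions of the odd times whose averages are KdV.
\end{abstract}

\section{The question and the answer}

\subsection{$\tau$-functions as functions of matrices}

All coefficients are complex. Let $t=(t_1,t_2,t_3,\dots)$, where $t_k$ has weight $k$. A
formal power series in $t$ is a formal sum of weighted homogeneous polynomials, one for each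
weight. We write $\operatorname{coef}_{z^n}f$ for the coefficient of $z^n$ in $f$, and
\[
[x]:=\Bigl(x,\frac{x^2}{2},\frac{x^3}{3},\dots\Bigr).
\]

A \emph{formal KP $\tau$-function} is a formal power series $\tau(t)$ with $\tau(0)=1$ and
\begin{equation}\label{KP}
\operatorname{coef}_{z^{-1}}\ \tau(t-[z^{-1}])\,\tau(t'+[z^{-1}])\,
e^{\sum_{k\ge1}(t_k-t'_k)z^k}=0
\end{equation}
identically in $t,t'$. (This is the vanishing of the residue at $z=\infty$. The coefficient
of $z^j$ in the exponential has weight $j$, so in each weight only finitely many terms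
contribute.) A \emph{formal KdV $\tau$-function} is a formal KP $\tau$-function that does not
depend on $t_2,t_4,t_6,\dots$. Two stability properties follow at once from \eqref{KP}.
Replacing $t_k$ by $c^kt_k$ with $c\neq0$ amounts to rescaling $z$, so it preserves both
classes. Multiplying $\tau$ by $e^{\sum_j s_jt_j}$ multiplies the product of the two
$\tau$-factors in \eqref{KP} by $e^{\sum_js_j(t_j+t_j')}$, which is free of $z$; so it
preserves the KP class, and also the KdV class when $s_j=0$ for all even $j$. In particular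
$e^{\sum_{j\,\mathrm{odd}}s_jt_j}$ is always a KdV $\tau$-function, since $\tau=1$ is one: the
exponential in \eqref{KP} has no negative powers of $z$.

Passing to \emph{Miwa's coordinates} means substituting power sums for the times:
\[
\tau(x_1,\dots,x_n):=\tau([x_1]+\dots+[x_n]),\qquad
\tau(X):=\tau\Bigl(\operatorname{tr}X,\frac{\operatorname{tr}X^2}{2},
\frac{\operatorname{tr}X^3}{3},\dots\Bigr)=\tau(x_1,\dots,x_N),
\]
if the $N\times N$ matrix $X$ has eigenvalues $x_1,\dots,x_N$. One series $\tau$ thus gives an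
invariant function on matrices of every size.

\subsection{The question}

Let $A$ be a positive definite hermitian $N\times N$ matrix, and let
\[
d\mu_A(X)=\frac{\exp(-\operatorname{tr}(X^2A)/2)\,dX}{\int\exp(-\operatorname{tr}(X^2A)/2)\,dX}
\]
be the normalized Gaussian measure on hermitian $N\times N$ matrices. For a formal series
$\tau$ we write $\langle\tau\rangle_A=\int\tau(X)\,d\mu_A(X)$. This is understood formally:
each weighted homogeneous component of $\tau$ is a polynomial in the entries of $X$ and is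
integrated separately. A component of weight $2d$ contributes a function of $A$ that is
homogeneous of degree $-d$, and components of odd weight contribute $0$, because $\mu_A$ is
invariant under $X\mapsto-X$. So $\langle\tau\rangle_A$ is a formal sum of homogeneous functions
of $A$, and identities between such sums are to be read degree by degree.

A \emph{matrix KdV $\tau$-function in $A$} is a function of $A$, defined for all $N$, of the
form
\[
\sigma\Bigl(\operatorname{tr}A^{-1},\frac{\operatorname{tr}A^{-2}}{2},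
\frac{\operatorname{tr}A^{-3}}{3},\dots\Bigr)
\]
with one and the same formal KdV $\tau$-function $\sigma$ for all $N$. By the
rescaling property, using $cA^{-1}$ with $c\ne0$ in place of $A^{-1}$ gives the same notion.

\medskip
\noindent\textbf{Question} (\cite[Conjecture 4.1]{K}, where the answer ``yes'' is
conjectured).
\emph{Let $\tau$ be a formal KdV $\tau$-function. Is $\int\tau(X)\,d\mu_A(X)$ a matrix KdV
$\tau$-function in $A$?}
\medskip

For example, $\tau=e^{\sqrt{-1}\,t_3}$, i.e.\ $\tau(X)=\exp(\sqrt{-1}\operatorname{tr}X^3/3)$, is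
a KdV $\tau$-function, and for it the answer is yes (Theorem~\ref{thm:D} below).

A look at low-order terms shows why the absence of even times matters, and what it gives for
free. We may take $A=\operatorname{diag}(a_1,\dots,a_N)$. Since
\begin{equation}\label{quadform}
\operatorname{tr}X^2A=\sum_ia_ix_{ii}^2+\sum_{i<j}(a_i+a_j)|x_{ij}|^2 ,
\end{equation}
the two-point function is $\langle x_{ij}x_{kl}\rangle=\delta_{il}\delta_{jk}\frac{2}{a_i+a_j}$.
Hence
\[
\langle\operatorname{tr}X^2\rangle_A=\sum_{i,j}\frac{2}{a_i+a_j}.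
\]
For $N=2$ this has a pole at $a_1=-a_2$, so it is not a polynomial in the
$\operatorname{tr}A^{-k}$: even times already destroy the form of the answer. Odd times do not.
Indeed $\operatorname{tr}X$ is Gaussian with variance $\operatorname{tr}A^{-1}$, and contracting
$\operatorname{tr}X$ with one of the three factors of $\operatorname{tr}X^3$ gives
\begin{equation}\label{wick}
\langle\operatorname{tr}X\operatorname{tr}X^3\rangle_A
=3\sum_i\frac1{a_i}\sum_j\frac{2}{a_i+a_j}
=3\sum_{i,j}\frac{a_i^{-1}+a_j^{-1}}{a_i+a_j}=3(\operatorname{tr}A^{-1})^2 :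
\end{equation}
the denominators $a_i+a_j$ cancel. We shall see that this always happens
(Proposition~\ref{prop:Q}): for every series in the odd times the average is a series in the
odd power sums of $A^{-1}$, the same for all $N$. What remains is whether this series
satisfies the KdV equations. The first of them, taken at $t=0$, involves the average through
weight $4$, that is, polynomials of degree up to $8$ in $X$, and there the conjecture breaks
down.

\subsection{Results}

\begin{theorem}\label{thm:A}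
Let $k\neq0$, $b\neq0$, and let
\[
\tau=1-b+b\,e^{2(kt_1+k^3t_3+k^5t_5+\cdots)},\qquad\text{i.e.}\qquad
\tau(X)=1-b+b\det\frac{1+kX}{1-kX}.
\]
Then $\tau$ is a formal KdV $\tau$-function, but $\int\tau\,d\mu_A$ is not a matrix KdV
$\tau$-function in $A$.
\end{theorem}

So the conjecture is false. Something weaker is always true. Call
$\tau\in\mathbf C[[t_1,t_3,t_5,\dots]]$ with $\tau(0)=1$ a \emph{BKP $\tau$-function} if
\begin{equation}\label{BKP}
\operatorname{coef}_{z^0}\ \tau(t-[z^{-1}])\,\tau(t'+[z^{-1}])\,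
e^{2\sum_{k\,\mathrm{odd}}(t_k-t'_k)z^k}=\tau(t)\,\tau(t').
\end{equation}
(In the variables $2t_k$ this is the usual BKP bilinear identity.)

\begin{theorem}\label{thm:B}
Every formal KdV $\tau$-function is a BKP $\tau$-function. If $\tau$ is a BKP
$\tau$-function, in particular if $\tau$ is KdV, then $\int\tau\,d\mu_A$ is a BKP
$\tau$-function in the Miwa coordinates of $A^{-1}$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\tau$ be a BKP $\tau$-function and let $\langle\tau\rangle_{a,b}$ be its average for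
$N=2$, $A=\operatorname{diag}(a,b)$. Then $\int\tau\,d\mu_A$ is a matrix KdV $\tau$-function in
$A$ if and only if there are formal power series $g_1,g_2$ in one variable with
\[
(a^{-1}-b^{-1})\,\langle\tau\rangle_{a,b}
=g_1(a^{-1})g_2(b^{-1})-g_2(a^{-1})g_1(b^{-1}).
\]
\end{theorem}

\begin{theorem}\label{thm:D}
Let $\tau=\exp\bigl(\sum_{j\,\mathrm{odd}}s_jt_j\bigr)$, which is always a KdV $\tau$-function.
Then $\int\tau\,d\mu_A$ is a matrix KdV $\tau$-function in $A$ if and only if
\begin{enumerate}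
\item[(1)] $s_j=0$ for all $j\ge5$ (Kontsevich's cubic case), or
\item[(2)] $s_j=c^j$ for all odd $j$ and some $c$, i.e.\
$\tau(X)=\det\bigl(\frac{1+cX}{1-cX}\bigr)^{1/2}$.
\end{enumerate}
\end{theorem}

Thus $\exp(s\operatorname{tr}X^5/5)$ with $s\neq0$ is another counterexample. Theorem~\ref{thm:A}
concerns solitons normalized as stated there; multiplying $\tau$ by an exponential
can change the outcome (Remark~\ref{rem:gauge}).

\medskip
The method is as follows. In Section~\ref{sec:eig} the average over matrices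
becomes an integral over eigenvalues against a product of one-dimensional Gaussians and the
kernel $D(x)=\prod_{i<j}\frac{x_i-x_j}{x_i+x_j}$. This kernel cancels the denominators of
Schur $Q$-functions, so averaging sends each $Q_\lambda$ to a multiple of $Q_{\lambda/2}$ or
to $0$ (Section~\ref{sec:Q}), and Theorem~\ref{thm:A} becomes a short computation
(Section~\ref{sec:A}). BKP $\tau$-functions are those for which $D(x)\tau(x)$, for every even
number of variables, is a Pfaffian whose entries depend on two variables each; such a form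
survives integration variable by variable (Section~\ref{sec:B}). KdV means in addition that
the antisymmetric function $(x-y)\tau(x,y)$ has rank two (Section~\ref{sec:C}). Averaging need
not preserve this, and Section~\ref{sec:D} decides when it does for exponentials.

\section{Reduction to eigenvalues}\label{sec:eig}

Put
\[
\Delta(x)=\prod_{i<j}(x_i-x_j),\qquad D(x)=\prod_{i<j}\frac{x_i-x_j}{x_i+x_j}.
\]
Both are antisymmetric in the $x_i$. Fix $\varepsilon>0$ and let
$\Gamma=\mathbf R+\sqrt{-1}\,\varepsilon$. We use two classical formulas. Weyl's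
integration formula expresses an integral over hermitian matrices as
$\mathrm{const}_N\int_{\mathbf R^N}\Delta(x)^2\int_{U(N)}(\,\cdot\,)(UxU^*)\,dU\,dx$, where $x$
also denotes the diagonal matrix with entries $x_i$. The
Harish-Chandra--Itzykson--Zuber formula gives
\[
\int_{U(N)}e^{-\frac12\operatorname{tr}(Ux^2U^*A)}\,dU
=\mathrm{const}_N\,\frac{\det(e^{-x_i^2a_j/2})}{\Delta(x^2)\,\Delta(a)} ,
\qquad x^2=(x_1^2,\dots,x_N^2),
\]
if $A$ has distinct eigenvalues $a_1,\dots,a_N$ and the $x_i^2$ are distinct, which excludes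
only a null set. Because the Gaussian weight contains $X^2$, the denominator is $\Delta(x^2)$,
and
\[
\frac{\Delta(x)^2}{\Delta(x^2)}=\prod_{i<j}\frac{(x_i-x_j)^2}{(x_i-x_j)(x_i+x_j)}=D(x).
\]
This is where $D$ comes from. It has poles on the real hyperplanes $x_i+x_j=0$, which only the
full determinant cancels; to treat the terms of the determinant one by one we move the
contour off these hyperplanes.

\begin{lemma}\label{lem:eig}
Let $A$ have distinct eigenvalues $a_1,\dots,a_N>0$, let $f$ be a symmetric polynomial, and let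
$f(X)$ be the corresponding invariant function. Then
\[
\int_{\Gamma^N}D(x)f(x)\prod_ie^{-a_ix_i^2/2}\,dx
=C_N\prod_ia_i^{-1/2}\,D(a)\,\langle f\rangle_A,\qquad
C_N=(-1)^{N(N-1)/2}(2\pi)^{N/2}.
\]
\end{lemma}

\begin{proof}
\emph{The formula up to a constant.} We may take $A$ diagonal. By the two formulas above,
\[
\int f(X)e^{-\operatorname{tr}(X^2A)/2}dX
=\frac{\mathrm{const}_N}{\Delta(a)}\int_{\mathbf R^N}f(x)K(x)\,dx,\qquad
K(x)=D(x)\det(e^{-x_i^2a_j/2}).
\]
The determinant vanishes on each hyperplane $x_i+x_j=0$, where two of its rows coincide, so $K$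
is entire. We claim that on every strip $|\operatorname{Im}x_i|\le M$ (all $i$) it satisfies
$|K(x)|\le Ce^{-c|x|^2}$ with $C,c>0$ depending on the strip. For
$\Delta(x)\det(e^{-x_i^2a_j/2})$ this holds, since
$|e^{-x_i^2a_j/2}|=e^{-a_j((\operatorname{Re}x_i)^2-(\operatorname{Im}x_i)^2)/2}$. It remains to
see that bounds of this type, on all strips, persist when an entire function is divided by
$\ell=x_i+x_j$ with entire quotient. Where $|\ell|\ge1$ nothing is to be done. Where
$|\ell|<1$, apply the maximum principle in the variable $x_i$ to the quotient on the disc of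
radius $2$ around $x_i$: on its boundary $|\ell|\ge1$, and the disc stays in the strip with
$M+2$ in place of $M$.

By Cauchy's theorem, applied to one variable after the other, $\mathbf R^N$ may be replaced by
$\Gamma^N$. There $|x_i+x_j|\ge2\varepsilon$, so $D$ is polynomially bounded and
the determinant may be expanded. Since $D$ is antisymmetric and $f$ symmetric, all $N!$ terms
contribute equally:
\[
\int f(X)e^{-\operatorname{tr}(X^2A)/2}dX
=\frac{\mathrm{const}'_N}{\Delta(a)}\int_{\Gamma^N}D(x)f(x)\prod_ie^{-a_ix_i^2/2}\,dx .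
\]
By \eqref{quadform},
$\int e^{-\operatorname{tr}(X^2A)/2}dX
=\mathrm{const}''_N\prod_ia_i^{-1/2}\prod_{i<j}(a_i+a_j)^{-1}$. Dividing, we get the asserted
formula with some $C_N$ that depends only on $N$.

\emph{The constant.} We have $C_0=1$ (trivially) and $C_1=\sqrt{2\pi}$. Let $N\ge2$ and $f=1$.
Move the $x_N$-contour from $\Gamma$ to $\mathbf R$; meanwhile
$\operatorname{Im}(x_i+x_N)\in[\varepsilon,2\varepsilon]$ for $i<N$, so no pole is met. Put
$x_N=a_N^{-1/2}y$. For $a_N\ge1$,
\[
\Bigl|\frac{x_i-x_N}{x_i+x_N}\Bigr|=\Bigl|1-\frac{2x_N}{x_i+x_N}\Bigr|\le1+\frac{2|y|}{\varepsilon},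
\]
and the fraction tends to $1$ as $a_N\to\infty$. By dominated convergence, $a_N^{1/2}$ times the
left side of the formula tends to
\[
\sqrt{2\pi}\int_{\Gamma^{N-1}}D(x_1,\dots,x_{N-1})\prod_{i<N}e^{-a_ix_i^2/2}\,dx
=\sqrt{2\pi}\,C_{N-1}\prod_{i<N}a_i^{-1/2}\,D(a_1,\dots,a_{N-1}).
\]
On the right side $\prod_{i<N}\frac{a_i-a_N}{a_i+a_N}\to(-1)^{N-1}$, so $a_N^{1/2}$ times the
right side tends to $(-1)^{N-1}C_N\prod_{i<N}a_i^{-1/2}D(a_1,\dots,a_{N-1})$. Hence
$C_N=(-1)^{N-1}\sqrt{2\pi}\,C_{N-1}$.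
\end{proof}

\section{Averages of Schur $Q$-functions}\label{sec:Q}

\subsection{The case $N=2$ by hand}\label{sec:N2}

Define $q_n$ by
\begin{equation}\label{qgen}
\sum_{n\ge0}q_nz^n=\prod_i\frac{1+x_iz}{1-x_iz}=e^{2\sum_{k\,\mathrm{odd}}t_kz^k},
\qquad t_k=\frac{p_k}{k},\quad p_k=\sum_ix_i^k .
\end{equation}
Partial fractions in $z$ give, for $n\ge1$,
\begin{equation}\label{qn}
q_n(x_1,\dots,x_N)=2\sum_ix_i^n\prod_{j\neq i}\frac{x_i+x_j}{x_i-x_j}.
\end{equation}
For $N=2$ this reads $q_n(x,y)=2\,\frac{x+y}{x-y}(x^n-y^n)$, so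
\[
D(x,y)\,q_n(x,y)=2(x^n-y^n).
\]
The kernel has removed the denominators, and the two variables separate. Recall
$(2m-1)!!=1\cdot3\cdots(2m-1)$, $(-1)!!=1$, and
\begin{equation}\label{gauss}
\int_\Gamma x^ne^{-ax^2/2}\,dx=
\begin{cases}\sqrt{2\pi}\,(n-1)!!\,a^{-(n+1)/2},&n\text{ even},\\0,&n\text{ odd}.\end{cases}
\end{equation}
So $\langle q_n\rangle_{a,b}=0$ for odd $n$, while for $n=2m\ge2$ Lemma~\ref{lem:eig} with
$C_2=-2\pi$ gives
\[
\langle q_{2m}\rangle_{a,b}=-2(2m-1)!!\,\frac{a+b}{a-b}\,(a^{-m}-b^{-m})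
=(2m-1)!!\;q_m(a^{-1},b^{-1}),
\]
because $\frac{a+b}{a-b}=-\frac{a^{-1}+b^{-1}}{a^{-1}-b^{-1}}$. Averaging sends $q_{2m}$ to a
multiple of $q_m$, and the multiple is the one seen for $N=1$, where $q_n(x)=2x^n$. For general
$N$ and small degree this agrees with direct contraction: $q_2=2p_1^2$ and
$q_4=\frac23p_1^4+\frac43p_1p_3$, so by \eqref{wick} and
$\langle(\operatorname{tr}X)^4\rangle_A=3(\operatorname{tr}A^{-1})^2$ we find
$\langle q_2\rangle_A=2\operatorname{tr}A^{-1}=q_1(A^{-1})$ and
$\langle q_4\rangle_A=6(\operatorname{tr}A^{-1})^2=3q_2(A^{-1})$.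

\subsection{General $Q_\lambda$}

To average an arbitrary series in the odd times we need a basis on which the same cancellation
occurs. For a strict partition $\lambda=(\lambda_1>\dots>\lambda_l>0)$ and $N\ge l$ variables
let
\begin{equation}\label{Qdef}
Q_\lambda=2^l\sum_{w\in S_N/S_{N-l}}w\Bigl(x_1^{\lambda_1}\cdots x_l^{\lambda_l}
\prod_{i\le l,\ i<j\le N}\frac{x_i+x_j}{x_i-x_j}\Bigr),
\end{equation}
where $S_{N-l}$ permutes $x_{l+1},\dots,x_N$, and let $Q_\lambda=0$ if $N<l$. These are the Schur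
$Q$-functions. We use the following facts \cite[III.2 and III.8, at $t=-1$]{M}: the
$Q_\lambda$ are stable in $N$, they form a basis of $\mathbf C[p_1,p_3,p_5,\dots]$, and
$Q_{(n)}=q_n$ (which is \eqref{qn}).

\begin{proposition}\label{prop:Q}
For every $N$,
\[
\langle Q_\lambda\rangle_A=\prod_i(\lambda_i-1)!!\;Q_{\lambda/2}(A^{-1})
\]
if all parts of $\lambda$ are even, and $\langle Q_\lambda\rangle_A=0$ otherwise.
\end{proposition}

\begin{proof}
Both sides are continuous in the eigenvalues of $A$, so we may assume these distinct; put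
$y_i=a_i^{-1}$. Both sides vanish if $N<l$, so let $N\ge l$. Since $D$ is antisymmetric, and
since dividing $D(x)$ by the factors $\frac{x_i-x_j}{x_i+x_j}$ with $i\le l$, $i<j$ leaves
$D(x_{l+1},\dots,x_N)$,
\[
D\,Q_\lambda=2^l\sum_w\operatorname{sgn}(w)\,
w\bigl(x_1^{\lambda_1}\cdots x_l^{\lambda_l}\,D(x_{l+1},\dots,x_N)\bigr).
\]
Integrate against $\prod e^{-a_ix_i^2/2}$ over $\Gamma^N$. The integral of the $w$-th term is
obtained from that of the term $w=1$ by permuting the $a_i$ by $w$. For $w=1$ the variables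
$x_1,\dots,x_l$ are integrated by \eqref{gauss}, and the others contribute
$C_{N-l}\prod_{i>l}a_i^{-1/2}D(a_{l+1},\dots,a_N)$ by Lemma~\ref{lem:eig} with $f=1$. If some
$\lambda_i$ is odd, the result is $0$. Otherwise, dividing by $C_N\prod a_i^{-1/2}D(a)$ and
using the antisymmetry of $D(a)$ to absorb $\operatorname{sgn}(w)$, we get
\[
\langle Q_\lambda\rangle_A=\prod_i(\lambda_i-1)!!\;\frac{(2\pi)^{l/2}C_{N-l}}{C_N}\;
2^l\sum_ww\Bigl(\prod_{i\le l}a_i^{-\lambda_i/2}\,
\frac{D(a_{l+1},\dots,a_N)}{D(a)}\Bigr).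
\]
Let $m$ be the number of pairs $i<j$ with $i\le l$, so that
$m=\binom N2-\binom{N-l}2$. Then $(2\pi)^{l/2}C_{N-l}/C_N=(-1)^m$ and
\[
\frac{D(a_{l+1},\dots,a_N)}{D(a)}=\prod_{i\le l,\,i<j}\frac{a_i+a_j}{a_i-a_j}
=(-1)^m\prod_{i\le l,\,i<j}\frac{y_i+y_j}{y_i-y_j}.
\]
The signs cancel, and what remains is $\prod(\lambda_i-1)!!\,Q_{\lambda/2}(y)$.
\end{proof}

For $\tau=\sum_\lambda c_\lambda Q_\lambda\in\mathbf C[[t_1,t_3,t_5,\dots]]$ put
\[
\mathcal E\tau=\sum_\mu c_{2\mu}\prod_i(2\mu_i-1)!!\;Q_\mu ,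
\]
where $\mu$ runs over the strict partitions.

\begin{corollary}\label{cor:E}
For $\tau\in\mathbf C[[t_1,t_3,\dots]]$ with $\tau(0)=1$ we have
$\langle\tau\rangle_A=(\mathcal E\tau)(A^{-1})$ for all $N$, and
\begin{equation}\label{crit}
\int\tau\,d\mu_A\text{ is a matrix KdV $\tau$-function in }A\iff
\mathcal E\tau\text{ is a formal KdV $\tau$-function}.
\end{equation}
\end{corollary}

\begin{proof}
The first claim is Proposition~\ref{prop:Q}. The eigenvalues of $A^{-1}$ are arbitrary positive
numbers, and the power sums $p_1,\dots,p_n$ are algebraically independent in $N\ge n$ variables.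
So a power series in the times that represents $\langle\tau\rangle_A$ in the Miwa coordinates
of $A^{-1}$ for all $N$ is unique. Hence it is $\mathcal E\tau$.
\end{proof}

Here the hypothesis that $\tau$ is independent of the even times has been used: it makes $\tau$
a series in the $Q_\lambda$.

\section{The counterexample}\label{sec:A}

\subsection{The first Hirota equation}

For a polynomial $P$ let
$P(D)\,f\cdot g=P(\partial_u)\,f(t+u)g(t-u)|_{u=0}$ with $D=(D_1,D_2,\dots)$. Monomials of odd
total degree in the $D_k$ give $0$ on $\tau\cdot\tau$, and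
\begin{equation}\label{expo}
P(D)\,e^{\sum\alpha_kt_k}\cdot e^{\sum\beta_kt_k}=P(\alpha-\beta)\,e^{\sum(\alpha_k+\beta_k)t_k}.
\end{equation}
Let $\sum_jh_j(s)z^j=e^{\sum s_kz^k}$ and $\widetilde D=(D_1,D_2/2,D_3/3,\dots)$. Replacing
$t,t'$ in \eqref{KP} by $t+y,t-y$, we get
\[
\sum_{j\ge0}h_j(2y)\,h_{j+1}(-\widetilde D)\,e^{\sum y_kD_k}\,\tau\cdot\tau=0 .
\]
The coefficient of the monomial $y_3$ is $-D_1D_3+2h_4(-\widetilde D)$: the first summand comes
from $j=0$, the second from $j=3$. We have
$h_4(s)=s_4+s_1s_3+\frac12s_2^2+\frac12s_1^2s_2+\frac1{24}s_1^4$. After dropping the terms of odd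
degree, $h_4(-\widetilde D)$ acts on $\tau\cdot\tau$ as
$\frac13D_1D_3+\frac18D_2^2+\frac1{24}D_1^4$. Multiplying by $12$, we see that every KP
$\tau$-function satisfies
\begin{equation}\label{hirota}
(D_1^4+3D_2^2-4D_1D_3)\,\tau\cdot\tau=0 .
\end{equation}

\subsection{Proof of Theorem~\ref{thm:A}}

\emph{$\tau$ is a KdV $\tau$-function.} Put $\alpha=1-b$,
$\xi=\sum_{j\,\mathrm{odd}}k^jt_j$, $\xi'=\sum_{j\,\mathrm{odd}}k^jt'_j$ and
$E(z)=e^{\sum_{j\ge1}(t_j-t'_j)z^j}$. Since
$e^{-2\sum_{j\,\mathrm{odd}}(k/z)^j/j}=\frac{z-k}{z+k}$,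
\[
\tau(t-[z^{-1}])\,\tau(t'+[z^{-1}])=\alpha^2+b^2e^{2\xi+2\xi'}
+\alpha b\Bigl[e^{2\xi}\Bigl(1-\frac{2k}{z+k}\Bigr)+e^{2\xi'}\Bigl(1+\frac{2k}{z-k}\Bigr)\Bigr],
\]
expanded in powers of $z^{-1}$. As $\operatorname{coef}_{z^{-1}}\frac{E(z)}{z-k}=E(k)$, the
coefficient of $z^{-1}$ in this expression times $E(z)$ is
$2k\alpha b\,[e^{2\xi'}E(k)-e^{2\xi}E(-k)]$. It vanishes, because
$E(k)/E(-k)=e^{2\xi-2\xi'}$. Moreover $\tau(0)=1$ and $\tau$ contains no even times.

\emph{The average.} By \eqref{qgen}, $\tau=1+b\sum_{n\ge1}k^nq_n$. Proposition~\ref{prop:Q}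
gives
\[
\mathcal E\tau=1+b\sum_{m\ge1}(2m-1)!!\,k^{2m}q_m .
\]
Let $\Lambda:\mathbf C[w]\to\mathbf C$ be the linear functional with $\Lambda(1)=1$ and
$\Lambda(w^m)=b\,(2m-1)!!\,k^{2m}$ for $m\ge1$. Applying it to each coefficient of the series
$e^{2\sum_{j\,\mathrm{odd}}w^jt_j}=\sum_mq_mw^m$ in $t$, we get
\[
\mathcal E\tau=\Lambda\bigl(e^{2\sum_{j\,\mathrm{odd}}w^jt_j}\bigr).
\]

\emph{The Hirota equation fails.} By \eqref{expo}, with $\alpha_j=2w_1^j$ and $\beta_j=2w_2^j$
for odd $j$ and all even-indexed components zero, the operator in \eqref{hirota} multiplies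
$e^{2\sum w_1^jt_j}\cdot e^{2\sum w_2^jt_j}$ by
\[
16(w_1-w_2)^4-16(w_1-w_2)(w_1^3-w_2^3)=-48\,w_1w_2(w_1-w_2)^2 .
\]
Hence the left side of \eqref{hirota} for $\mathcal E\tau$, evaluated at $t=0$, is obtained by
applying $\Lambda$ in $w_1$ and in $w_2$ to $-48(w_1^3w_2-2w_1^2w_2^2+w_1w_2^3)$. It equals
\[
-48\,b^2k^8\,(2\cdot15\cdot1-2\cdot3^2)=-576\,b^2k^8\neq0 .
\]
So $\mathcal E\tau$ is not a KP $\tau$-function, let alone a KdV $\tau$-function, and
Theorem~\ref{thm:A} follows from \eqref{crit}.\qed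

\begin{remark}
The numbers $(2m-1)!!\,k^{2m}$ are the moments of $w=k^2\eta^2$ with $\eta$ a standard
Gaussian variable. So averaging replaces $e^{2\xi}$, with its single parameter $k$, by a
superposition of exponentials $e^{2\sum w^jt_j}$ with random $w$. Each of
them, combined with a constant, solves the KdV equations, but their superposition does not. The
defect at $t=0$ is $-96$ times
\[
\Lambda(w^3)\Lambda(w)-\Lambda(w^2)^2
=b^2k^8\bigl(\mathbf E\eta^6\,\mathbf E\eta^2-(\mathbf E\eta^4)^2\bigr),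
\]
where $\mathbf E$ denotes the expectation, and the last bracket is positive by the
Cauchy--Schwarz inequality, which is strict because $\eta^2$ is not constant. To first order in
$b$ nothing goes wrong, because there the equations are linear and superposition is allowed.
\end{remark}

\section{What survives: the BKP hierarchy}\label{sec:B}

\begin{lemma}\label{lem:KdVBKP}
Every formal KdV $\tau$-function is a BKP $\tau$-function.
\end{lemma}

\begin{proof}
Let $\tau$ be KdV, and put
\[
C(z)=\tau(t-[z^{-1}])\,\tau(t'+[z^{-1}]),\qquad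
\xi(z)=\sum_{k\,\mathrm{odd}}(t_k-t'_k)z^k,\qquad B=Ce^{\xi}.
\]
These involve only odd times. In \eqref{KP} the even differences $t_{2j}-t'_{2j}$ are
free and occur only in the exponential. Taking the terms constant and linear in them,
we get $\operatorname{coef}_{z^{-1-2j}}B=0$ for all $j\ge0$. Since $\sinh\xi$
contains only positive odd powers of $z$, it follows that
$\operatorname{coef}_{z^0}(B\sinh\xi)=0$. Therefore
\[
\operatorname{coef}_{z^0}Ce^{2\xi}=\operatorname{coef}_{z^0}Be^{\xi}
=\operatorname{coef}_{z^0}Be^{-\xi}=\operatorname{coef}_{z^0}C=\tau(t)\,\tau(t').\qedhere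
\]
\end{proof}

Recall that the Pfaffian of an antisymmetric matrix $M$ of even size $n$ is the signed sum,
over perfect matchings of $\{1,\dots,n\}$, of the products of the corresponding entries; that
it is multiplied by $\operatorname{sgn}(w)$ under simultaneous permutation of rows and
columns; and that it can be expanded along the last column or the first row:
\[
\operatorname{Pf}M=\sum_{i<n}(-1)^{i-1}M_{in}\operatorname{Pf}M^{(i,n)}
=\sum_{j\ge2}(-1)^{j}M_{1j}\operatorname{Pf}M^{(1,j)},
\]
where $M^{(i,j)}$ is $M$ without the rows and columns $i,j$. The next lemma says that BKP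
$\tau$-functions are those whose Miwa form, multiplied by $D$, is a Pfaffian. The factor $D$ is
also the kernel in Lemma~\ref{lem:eig}; this coincidence makes Theorem~\ref{thm:B} work.

\begin{lemma}\label{lem:pf}
A series $\tau\in\mathbf C[[t_1,t_3,\dots]]$ with $\tau(0)=1$ is a BKP $\tau$-function if and
only if, for all even $n$,
\[
P(x_1,\dots,x_n):=D(x)\,\tau(x_1,\dots,x_n)=\operatorname{Pf}\bigl[\kappa(x_i,x_j)\bigr],\qquad
\kappa(x,y)=\frac{x-y}{x+y}\,\tau(x,y).
\]
\end{lemma}

\begin{proof}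
We first translate \eqref{BKP} into an identity for $P$. Substitute $t=\sum_{i\le m}[x_i]$,
$t'=\sum_{j\le l}[y_j]$ with $m,l$ odd, and compute with formal sums of homogeneous rational
functions of $x,y$. By \eqref{qgen},
\[
e^{2\sum_{k\,\mathrm{odd}}(t_k-t_k')z^k}
=\prod_i\frac{1+x_iz}{1-x_iz}\prod_j\frac{1-y_jz}{1+y_jz},
\]
expanded in powers of $z$. As a rational function of $z$ this tends to $(-1)^{m+l}=1$ for
$z\to\infty$, so it equals
$1+\sum_i\frac{2u_i}{1-x_iz}+\sum_j\frac{2v_j}{1+y_jz}$ with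
\[
u_i=\prod_{i'\neq i}\frac{x_i+x_{i'}}{x_i-x_{i'}}\prod_j\frac{x_i-y_j}{x_i+y_j},\qquad
v_j=\prod_{j'\neq j}\frac{y_j+y_{j'}}{y_j-y_{j'}}\prod_i\frac{y_j-x_i}{y_j+x_i}.
\]
Let $g(w)=\tau\bigl(\sum[x_i]-[w]\bigr)\,\tau\bigl(\sum[y_j]+[w]\bigr)$. Since
$\operatorname{coef}_{z^0}\frac{g(1/z)}{1-xz}=g(x)$ and $g(0)=\tau(t)\tau(t')$, identity
\eqref{BKP} for these $t,t'$ says
\[
\sum_iu_i\,g(x_i)+\sum_jv_j\,g(-y_j)=0 .
\]
In the odd components $-[-y]=[y]$. Hence $g(x_i)=\tau(x\setminus x_i)\,\tau(x_i,y)$ and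
$g(-y_j)=\tau(y_j,x)\,\tau(y\setminus y_j)$. Now multiply by $D(x)D(y)$. Since
$D(x)=(-1)^{i-1}D(x\setminus x_i)\prod_{i'\neq i}\frac{x_i-x_{i'}}{x_i+x_{i'}}$, we have
$D(x)D(y)u_i=(-1)^{i-1}D(x\setminus x_i)D(x_i,y)$, and in the same way, with the roles of $x$
and $y$ exchanged, $D(x)D(y)v_j=(-1)^{j-1}D(y\setminus y_j)D(y_j,x)$. So \eqref{BKP} for these
$t,t'$ is equivalent to
\begin{equation}\label{pfrel}
\sum_i(-1)^{i-1}P(x\setminus x_i)\,P(x_i,y)+\sum_j(-1)^{j-1}P(y\setminus y_j)\,P(y_j,x)=0 .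
\end{equation}

($\Rightarrow$) Take $l=1$; then $P(y\setminus y_1)=\tau(0)=1$. As $P$ is antisymmetric and $m$
is odd, $P(y_1,x)=-P(x,y_1)$, so \eqref{pfrel} becomes
\[
P(x_1,\dots,x_m,y_1)=\sum_i(-1)^{i-1}P(x_i,y_1)\,P(x\setminus x_i).
\]
This is the expansion of a Pfaffian along its last column, and the claim follows by induction
on $n=m+1$, starting from $P(x_1,x_2)=\kappa(x_1,x_2)$.

($\Leftarrow$) If $P$ is Pfaffian, expansion along the first row gives
$P(x_i,y)=\sum_j(-1)^{j-1}\kappa(x_i,y_j)P(y\setminus y_j)$ and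
$P(y_j,x)=\sum_i(-1)^{i-1}\kappa(y_j,x_i)P(x\setminus x_i)$. Then the left side of
\eqref{pfrel} is
\[
\sum_{i,j}(-1)^{i+j}\bigl(\kappa(x_i,y_j)+\kappa(y_j,x_i)\bigr)
P(x\setminus x_i)\,P(y\setminus y_j)=0 ,
\]
because $\kappa$ is antisymmetric.
So \eqref{BKP} holds after all substitutions with odd $m,l$, which may be arbitrarily large.
In each weight it involves finitely many times, and the corresponding power sums are
algebraically independent once $m,l$ are large. Hence \eqref{BKP} holds identically.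
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first claim is Lemma~\ref{lem:KdVBKP}. Let $\tau$ be BKP, $N$ even, and let $a_i>0$ be
distinct. By Lemma~\ref{lem:pf}, $D(x)\tau(x)=\operatorname{Pf}[\kappa(x_i,x_j)]$. In each
degree this is an identity of rational functions that are regular and polynomially bounded on
$\Gamma^N$. Integrate it over $\Gamma^N$ against $\prod e^{-a_ix_i^2/2}$. On the left use
Lemma~\ref{lem:eig} for $N$. On the right each term of the Pfaffian is a product of functions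
of disjoint pairs of variables, so by Fubini's theorem it may be integrated factor by factor,
with Lemma~\ref{lem:eig} for two variables. This gives
\[
C_N\prod_ia_i^{-1/2}\,D(a)\,\langle\tau\rangle_A
=\operatorname{Pf}\Bigl[C_2\,(a_ia_j)^{-1/2}\,\frac{a_i-a_j}{a_i+a_j}\,
\langle\tau\rangle_{a_i,a_j}\Bigr].
\]
Every term on the right contains $C_2^{N/2}\prod_ia_i^{-1/2}$, and $C_N=C_2^{N/2}$ since
$(-1)^{N(N-1)/2}=(-1)^{N/2}$ for even $N$. With $y_i=a_i^{-1}$ we have
$\frac{a_i-a_j}{a_i+a_j}=-\frac{y_i-y_j}{y_i+y_j}$. So passing from $a$ to $y$ produces the sign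
$(-1)^{N(N-1)/2}=(-1)^{N/2}$ in $D$ on the left and $(-1)^{N/2}$ in the Pfaffian on the right.
By Corollary~\ref{cor:E},
\[
D(y)\,\mathcal E\tau(y)=\operatorname{Pf}\Bigl[\frac{y_i-y_j}{y_i+y_j}\,
\mathcal E\tau(y_i,y_j)\Bigr]
\]
for all even $N$. Since $\mathcal E\tau(0)=\tau(0)=1$, Lemma~\ref{lem:pf} shows that
$\mathcal E\tau$ is a BKP $\tau$-function.
\end{proof}

\section{KdV inside BKP: a rank-two condition}\label{sec:C}

By Lemma~\ref{lem:pf} a BKP $\tau$-function is determined by its two-variable restriction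
$\tau(x,y)$. So one should be able to read off from $\tau(x,y)$ whether it is KdV. This is the
content of the next lemma, which together with Theorem~\ref{thm:B} gives Theorem~\ref{thm:C}.

\begin{lemma}\label{lem:rank2}
A BKP $\tau$-function $\tau$ is KdV if and only if
\[
G(x,y):=(x-y)\,\tau(x,y)=g_1(x)g_2(y)-g_2(x)g_1(y)
\]
for some $g_1,g_2\in\mathbf C[[x]]$.
\end{lemma}

\begin{proof}
We translate \eqref{KP} as before. For $t=\sum_{i=1}^{n+1}[x_i]$, $t'=\sum_{j=1}^{n-1}[y_j]$ (all
times, odd and even) put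
$g(w)=\tau\bigl(\sum[x_i]-[w]\bigr)\,\tau\bigl(\sum[y_j]+[w]\bigr)$. Then
\[
e^{\sum_k(t_k-t'_k)z^k}=\frac{\prod_j(1-y_jz)}{\prod_i(1-x_iz)}
=\sum_i\frac{x_ir_i}{1-x_iz},\qquad
r_i=\frac{\prod_j(x_i-y_j)}{\prod_{i'\neq i}(x_i-x_{i'})}.
\]
We have $\operatorname{coef}_{z^{-1}}\frac{g(1/z)}{1-xz}=\frac{g(x)-g(0)}{x}$. Also
$\sum_ir_i=0$: by Lagrange interpolation at the $n+1$ points $x_i$, this sum is the coefficient
of $x^n$ in $\prod_j(x-y_j)$, which has degree $n-1$. So \eqref{KP} for these $t,t'$ is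
equivalent to $\sum_ir_i\,g(x_i)=0$, i.e.
\begin{equation}\label{kpmiwa}
\sum_{i=1}^{n+1}r_i\,\tau(x\setminus x_i)\,\tau(x_i,y)=0 .
\end{equation}
Since $\Delta(x)\Delta(y)r_i=(-1)^{i-1}\Delta(x\setminus x_i)\Delta(x_i,y)$, this can also be
written as
\begin{equation}\label{plucker}
\sum_{i=1}^{n+1}(-1)^{i-1}(\Delta\tau)(x\setminus x_i)\,(\Delta\tau)(x_i,y)=0 .
\end{equation}

($\Rightarrow$) Let $n=2$ and $y=(x_4)$. Then $\Delta\tau=G$, and \eqref{plucker} reads
\[
G(x_1,x_2)G(x_3,x_4)-G(x_1,x_3)G(x_2,x_4)+G(x_1,x_4)G(x_2,x_3)=0 .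
\]
Let $g_1(x)$ and $g_2(x)$ be the coefficients of $y^1$ and of $y^0$ in $G(x,y)$. The coefficient
of $x_3^1x_4^0$ in $G(x_3,x_4)$ is $\tau(0)=1$. So extracting the coefficient of $x_3^1x_4^0$
from the identity gives $G(x_1,x_2)=g_1(x_1)g_2(x_2)-g_2(x_1)g_1(x_2)$.

($\Leftarrow$) The idea is that the rank-two form of $G$ turns the Pfaffian of
Lemma~\ref{lem:pf} into a determinant, and that determinants satisfy the Pl\"ucker relations
\eqref{plucker}. Let $n=2m$. We claim that, for arbitrary $u_j,v_j$,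
\begin{equation}\label{pfdet}
\operatorname{Pf}\Bigl[\frac{u_iv_j-v_iu_j}{x_i+x_j}\Bigr]\prod_{i<j}(x_i+x_j)
=(-1)^{m(m-1)/2}\det\begin{pmatrix}u_jx_j^{2(i-1)}\\[2pt]v_jx_j^{2(i-1)}\end{pmatrix}
_{1\le i\le m,\ 1\le j\le n}.
\end{equation}
Both sides are linear in each vector $(u_j,v_j)$, and both are multiplied by
$\operatorname{sgn}(w)$ when the triples $(x_j,u_j,v_j)$ are permuted by $w$. So it suffices to take
$(u_j,v_j)=(1,0)$ for $j\le k$ and $(0,1)$ for $j>k$. Entries of the Pfaffian are then non-zero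
only if one index is $\le k$ and the other is $>k$, so for $k\neq m$ no perfect matching
contributes and the left side is $0$. The right side is $0$ too: the $m$ rows of type $u$ live in
$k$ columns and the $m$ rows of type $v$ in $n-k$ columns, and one of these numbers is less than
$m$. Let $k=m$ and $z_j=x_{m+j}$. By Cauchy's determinant the Pfaffian is
\[
(-1)^{m(m-1)/2}\det\Bigl(\frac1{x_i+z_j}\Bigr)_{i,j\le m}
=(-1)^{m(m-1)/2}\,\frac{\prod_{i<j\le m}(x_i-x_j)(z_i-z_j)}{\prod_{i,j\le m}(x_i+z_j)} .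
\]
Multiplied by the product of all $x_i+x_j$, $1\le i<j\le n$, it becomes
$(-1)^{m(m-1)/2}\prod_{i<j\le m}(x_i^2-x_j^2)(z_i^2-z_j^2)$. The determinant on the right of
\eqref{pfdet} is block diagonal, with two Vandermonde blocks
$\prod_{i<j}(x_j^2-x_i^2)$ and $\prod_{i<j}(z_j^2-z_i^2)$; the signs from the two blocks
cancel. This proves \eqref{pfdet}.

Now let $\tau$ be BKP with $G=g_1(x)g_2(y)-g_2(x)g_1(y)$. Apply \eqref{pfdet} with
$u_j=g_1(x_j)$, $v_j=g_2(x_j)$ to the identity
$D(x)\tau(x)=\operatorname{Pf}\bigl[\frac{G(x_i,x_j)}{x_i+x_j}\bigr]$ of Lemma~\ref{lem:pf}. This gives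
\[
\Delta(x)\,\tau(x_1,\dots,x_n)=(-1)^{m(m-1)/2}\det\bigl(h(x_1),\dots,h(x_n)\bigr),
\]
where $h$ is the column vector
$(g_1,x^2g_1,\dots,x^{2m-2}g_1,\,g_2,x^2g_2,\dots,x^{2m-2}g_2)$. So \eqref{plucker} becomes
\[
\sum_{i=1}^{n+1}(-1)^{i-1}\det\bigl(h(x_{i'})\bigr)_{i'\neq i}\,
\det\bigl(h(x_i),h(y_1),\dots,h(y_{n-1})\bigr)=0 ,
\]
and this holds because
$\sum_{i=1}^{n+1}(-1)^{i-1}\det(h(x_{i'}))_{i'\neq i}\,h(x_i)=0$ for any $n+1$ vectors in an
$n$-dimensional space (Cramer's rule). Hence \eqref{KP} holds for these $t,t'$ for all even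
$n$, and letting $n\to\infty$, by algebraic independence of power sums, it holds identically. As
$\tau$ involves only odd times, it is KdV.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By \eqref{crit} the average is a matrix KdV $\tau$-function if and only if $\mathcal E\tau$ is
KdV. By Theorem~\ref{thm:B}, $\mathcal E\tau$ is BKP, so Lemma~\ref{lem:rank2} applies to it,
and $\mathcal E\tau(a^{-1},b^{-1})=\langle\tau\rangle_{a,b}$.
\end{proof}

\section{Exponentials}\label{sec:D}

We prove Theorem~\ref{thm:D}. Let $S(x)=\sum_{j\,\mathrm{odd}}s_jx^j/j$, so that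
$\tau(x_1,\dots,x_n)=e^{\sum S(x_i)}$, and put $\sigma=\mathcal E\tau$. By Theorem~\ref{thm:C}
everything depends on the double integral for $N=2$. Its only factor that does not separate
is $\frac{x-y}{x+y}$; we remove the denominator with a differential operator in $a,b$.

\subsection{One-variable transforms}

For $g=\sum g_nx^n\in\mathbf C[[x]]$ let
\[
\mathcal Lg=\sum_{m\ge0}g_{2m}\,\sqrt{2\pi}\,(2m-1)!!\;a^{-m-1/2},
\]
the formal value of $\int g(x)e^{-ax^2/2}dx$. The map $\mathcal L$ kills odd series and is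
injective on even series. Comparing coefficients, one has
\begin{equation}\label{Lrules}
\frac{d}{da}\mathcal Lg=-\frac12\,\mathcal L(x^2g),\qquad a\,\mathcal L(xg)=\mathcal L(g').
\end{equation}
(For the first: $-(m+\frac12)(2m-1)!!=-\frac12(2m+1)!!$. For the second: both sides have the
coefficient $\sqrt{2\pi}\,g_{2m-1}(2m-1)!!$ at $a^{-m+1/2}$.) Since $S$ is odd, put
\[
F=\mathcal L(e^S)=\mathcal L(\cosh S),\qquad J=\mathcal L(xe^S)=\mathcal L(x\sinh S),
\qquad F'=\frac{dF}{da}=-\frac12\mathcal L(x^2\cosh S).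
\]
All these series lie in $\mathcal V=a^{1/2}\mathbf C[[a^{-1}]]$, as do $aF$, $aJ$, $aF'$, and
$\mathcal V$ is stable under $d/da$. For
$u,v\in\mathcal V$ write $(u\odot v)(a,b)=u(a)v(b)+v(a)u(b)$. The natural map from
$\mathcal V\otimes\mathcal V$ to $(ab)^{1/2}\mathbf C[[a^{-1},b^{-1}]]$ is injective: if
$\sum u_i(a)v_i(b)=0$ with finitely many linearly independent $v_i$, then every coefficient of
every $u_i$ is $0$. So $u\odot v$ may be regarded as the product in
$\operatorname{Sym}^2\mathcal V$.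

\subsection{The basic equation}

Put
\[
H(a,b)=(ab)^{-1/2}(a-b)\,\sigma(a^{-1},b^{-1})
=-(ab)^{1/2}(a^{-1}-b^{-1})\,\sigma(a^{-1},b^{-1}).
\]
Then Theorem~\ref{thm:C} takes the following form:
\begin{equation}\label{Hcrit}
\sigma\text{ is KdV}\iff H=\varphi(a)\chi(b)-\chi(a)\varphi(b)\text{ for some }
\varphi,\chi\in\mathcal V .
\end{equation}
Lemma~\ref{lem:eig} with $N=2$, $C_2=-2\pi$ says, degree by degree,
\[
-2\pi\,\frac{H(a,b)}{a+b}=\iint_{\Gamma^2}\frac{x-y}{x+y}\,e^{S(x)+S(y)}
e^{-(ax^2+by^2)/2}\,dx\,dy .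
\]
Apply $\partial_a-\partial_b$. On the left it commutes with the factor $(a+b)^{-1}$, which it
kills. On the right it multiplies the
integrand by $-\frac12(x^2-y^2)$, which turns $\frac{x-y}{x+y}$ into $-\frac12(x-y)^2$, and the
integral separates. By \eqref{Lrules} it equals $F'(a)F(b)+F(a)F'(b)+J(a)J(b)$. Multiplying by
$a+b$, we get
\begin{equation}\label{basic}
(\partial_a-\partial_b)(-2\pi H)=(aF')\odot F+(aF)\odot F'+(aJ)\odot J .
\end{equation}

No information is lost by applying $\partial_a-\partial_b$: this operator is injective on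
$(ab)^{1/2}\mathbf C[[a^{-1},b^{-1}]]$. Indeed, if $\sum e_{ij}a^{1/2-i}b^{1/2-j}$ is in its
kernel, the coefficient of $a^{-1/2-i}b^{1/2-j}$ gives
$(\tfrac12-i)e_{ij}=(\tfrac32-j)e_{i+1,j-1}$ with $e_{i+1,-1}=0$; as $\frac12-i\neq0$, all
$e_{ij}$ vanish by induction on $j$.

\subsection{Necessity}

Suppose $H=\varphi(a)\chi(b)-\chi(a)\varphi(b)$. The coefficient of $b^{1/2}$ in $H$ is
$-a^{-1/2}\sigma(a^{-1})$. Since $F=\sqrt{2\pi}\,a^{-1/2}\sigma(a^{-1})$ (this is the case
$N=1$), it equals $-F/\sqrt{2\pi}$. So $F$ is a non-zero element of the span of $\varphi$ and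
$\chi$, which are linearly independent because $H\neq0$. Completing $F$ to a basis of this span,
we may write
\[
-2\pi H=F(a)h(b)-h(a)F(b),\qquad h\in\mathcal V .
\]
The left side of \eqref{basic} is then $F'\odot h-F\odot h'$. Every term of \eqref{basic} except
$(aJ)\odot J$ now has a factor $F$ or $F'$, so $(aJ)\cdot J=0$ in
$\operatorname{Sym}^2(\mathcal V/\langle F,F'\rangle)$. A symmetric algebra of a vector space is
a domain. Hence $J\in\langle F,F'\rangle$ or $aJ\in\langle F,F'\rangle$.

\emph{If $J=\mu F+\nu F'$}, then injectivity of $\mathcal L$ on even series gives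
$x\sinh S=(\mu-\frac\nu2x^2)\cosh S$. At $x=0$ we get $\mu=0$, so $\tanh S=cx$ with
$c=-\nu/2$, and $S=\operatorname{artanh}(cx)=\sum_{j\,\mathrm{odd}}c^jx^j/j$, i.e.\ $s_j=c^j$.

\emph{If $aJ=\mu F+\nu F'$}, then by \eqref{Lrules}, since $S'$ is even,
$aJ=\mathcal L((e^S)')=\mathcal L(S'\cosh S)$. So
$S'\cosh S=(\mu-\frac\nu2x^2)\cosh S$, hence $S'=\mu-\frac\nu2x^2$, i.e.\ $s_j=0$ for $j\ge5$.

\subsection{Sufficiency}

It suffices to find $h\in\mathcal V$ such that $F'\odot h-F\odot h'$ equals the right side of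
\eqref{basic}. Then $-2\pi H$ and $F(a)h(b)-h(a)F(b)$ have the same image under
$\partial_a-\partial_b$, so they are equal by injectivity, and \eqref{Hcrit} applies.

\emph{Case} (1): $S'=s_1+s_3x^2$. By \eqref{Lrules}, $aJ=\mathcal L(S'e^S)=s_1F-2s_3F'$, and the
right side of \eqref{basic} becomes
\[
F\odot(aF'+s_1J)+F'\odot(aF-2s_3J).
\]
Take $h=aF-2s_3J$. We need $-h'=aF'+s_1J$. Since $J'=-\frac12\mathcal L(x^3e^S)$, this reads
\[
F+2aF'+s_1\mathcal L(xe^S)+s_3\mathcal L(x^3e^S)=0 .
\]
This is the second rule of \eqref{Lrules} for $g=xe^S$: there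
$\mathcal L(g')=F+\mathcal L(xS'e^S)$ and $a\mathcal L(xg)=a\mathcal L(x^2e^S)=-2aF'$.

\emph{Case} (2): $\tanh S=cx$. Then $J=\mathcal L(x\sinh S)=c\,\mathcal L(x^2\cosh S)=-2cF'$, and
the right side of \eqref{basic} becomes
\[
F\odot(aF')+F'\odot(aF+4c^2aF').
\]
Take $h=aF+4c^2aF'$. We need $-h'=aF'$, i.e.
\begin{equation}\label{ode}
4c^2aF''+(2a+4c^2)F'+F=0 .
\end{equation}
Here $\cosh S=(1-c^2x^2)^{-1/2}=\sum_m\frac{(2m-1)!!}{2^mm!}c^{2m}x^{2m}$, so
\[
F=\sqrt{2\pi}\sum_{m\ge0}f_ma^{-m-1/2},\qquad f_m=c^{2m}\,\frac{((2m-1)!!)^2}{2^mm!}.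
\]
In \eqref{ode} the terms $2aF'+F$ turn $f_ma^{-m-1/2}$ into $-2m\,f_ma^{-m-1/2}$, and the terms
$4c^2(aF''+F')$ turn it into $4c^2(m+\frac12)^2f_ma^{-m-3/2}=c^2(2m+1)^2f_ma^{-m-3/2}$. So
\eqref{ode} is equivalent to $2(m+1)f_{m+1}=c^2(2m+1)^2f_m$ for $m\ge0$, which holds. This
completes the proof of Theorem~\ref{thm:D}.\qed

\begin{remark}\label{rem:gauge}
The outcome can change when $\tau$ is multiplied by an exponential of a linear function of the
odd times, although this operation preserves the KdV class. Let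
$\xi=\sum_{j\,\mathrm{odd}}k^jt_j$ with $k\neq0$, and let $b\neq0$. The soliton
$1-b+b\,e^{2\xi}$ of Theorem~\ref{thm:A} has an average that is not KdV. Multiplied by $e^{-\xi}$, it
becomes the KdV $\tau$-function $b\,e^{\xi}+(1-b)e^{-\xi}$ (for $b=\frac12$ this is $\cosh\xi$). As
$X\mapsto-X$ preserves $\mu_A$ and exchanges $e^{\xi}$ and $e^{-\xi}$, the average of this
function is that of $e^{\xi}$, which is a matrix KdV $\tau$-function by
Theorem~\ref{thm:D}, case~(2).
\end{remark}

\begin{thebibliography}{9}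
\bibitem{K} \emph{Intersection Theory on the Moduli Space of Curves and the Matrix Airy
Function},
\texttt{https://typeset.io/pdf/}\allowbreak\texttt{intersection-theory-on-the-moduli-space-of-}\allowbreak\texttt{curves-and-the-2zk9zv56ec.pdf}.
\bibitem{M} Macdonald, \emph{Symmetric Functions and Hall Polynomials}, 2nd ed.
\end{thebibliography}

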